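# Regular quotients elementarily equivalent to the random graph

## 1. Theorems A and B and their corollary

**Theorem A.** There is a graph $\mathcal H$ elementarily equivalent to the countable random graph $\mathcal G$ that is the regular quotient of a Rabin-automatic structure with constant advice tree. It is a quotient of an $\omega$-automatic graph on $\omega$-words by "eventually equal".

For the complement, let $(A,E)$ with $\emptyset\neq A\subseteq\mathcal T_\Sigma$ and $E\subseteq A^2$ be Rabin-automatic with advice $p$, and let $\approx$ be a congruence of it that is Rabin-recognisable with advice $p$. Consider the following condition.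

**(SH)** For every finite set $F$ of $\approx$-classes and every $S\subseteq F$ there is $x\in A$ such that for all $[y]\in F$: $E(x,y)\iff[y]\in S$.

**Theorem B.** If (SH) holds, then $|A/{\approx}|=2^{\aleph_0}$. Moreover $\approx$ is not equality on $A$, and no set of representatives $A_0\subseteq A$ of $\approx$ (one per class) is Rabin-recognisable with advice $p$.

**Corollary.**

1. $\mathcal G$ is not a regular quotient of a Rabin-automatic structure with any advice.
2. Every $\mathfrak B\equiv\mathcal G$ that is such a quotient has cardinality exactly $2^{\aleph_0}$.
3. No $\mathfrak B\equiv\mathcal G$ is isomorphic to a Rabin-automatic structure with advice (without quotient).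

By Theorem A, structures as in part 2 exist.

These statements answer a question posed in "Automatic Structures (Draft)" (https://github.com/sasharubin/sasharubin.github.io): is $\mathcal G$, or an elementarily equivalent structure, the regular quotient of a Rabin-automatic structure with advice? In plain words: can we name the vertices of such a graph by infinite labelled trees, possibly with many names for one vertex, so that finite automata decide "is a name", "name the same vertex" and "name adjacent vertices"? The automata may read a fixed, arbitrarily complicated tree for help. The answer is yes for some graph with the same first-order theory and no for $\mathcal G$ itself. When the answer is yes, the graph has size continuum and the repetition of names cannot be avoided. The same source records, as background that we shall not use, that $\mathcal G$ has a decidable first-order theory but is not finite-tree automatic with any advice.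

## 2. Trees, advice, quotients, and the condition (SH)

All alphabets are finite. Nodes of the full binary tree are the words in $\{l,r\}^*$; write $\le$ for the prefix order, $u\wedge v$ for the longest common prefix, and $T_u=\{v:u\le v\}$. The set $\mathcal T_\Sigma$ consists of all $t:\{l,r\}^*\to\Sigma$. The convolution $s_1\otimes\dots\otimes s_m$ of trees over $\Sigma_1,\dots,\Sigma_m$ is the tree $u\mapsto(s_1(u),\dots,s_m(u))$ over $\Sigma_1\times\dots\times\Sigma_m$.

A Rabin tree automaton $M$ over an alphabet $\Delta$ has a finite state set $Z$, a set of initial states, a set of transitions contained in $Z\times\Delta\times Z\times Z$, and finitely many pairs $(L_i,U_i)$ of sets of states. A run on $t\in\mathcal T_\Delta$ is a map $\rho:\{l,r\}^*\to Z$ with $\rho(\varepsilon)$ initial and $(\rho(u),t(u),\rho(ul),\rho(ur))$ a transition for every $u$. It is accepting if every infinite branch satisfies the Rabin condition: for some $i$, no state of $L_i$ and at least one state of $U_i$ occurs infinitely often on the branch. For us one feature is decisive: whether a branch satisfies the condition depends only on the set of states occurring infinitely often on it.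

**Definition (recognisability with advice).** Fix any tree $p:\{l,r\}^*\to\Gamma$, regular or not. A relation $R\subseteq\mathcal T_\Sigma^k$ is Rabin-recognisable with advice $p$ if there is a Rabin tree automaton $M$ over $\Gamma\times\Sigma^k$ such that for all $t_1,\dots,t_k\in\mathcal T_\Sigma$, $M$ accepts $p\otimes t_1\otimes\dots\otimes t_k$ if and only if $(t_1,\dots,t_k)\in R$. What $M$ does on other first components is irrelevant. A relational structure with domain $A\subseteq\mathcal T_\Sigma$ is Rabin-automatic with advice $p$ if $A$ and all its relations are Rabin-recognisable with advice $p$.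

For example, let $p\in\mathcal T_{\{0,1\}}$ be the characteristic function of an arbitrary set $X$ of nodes, however undecidable. The set of all $t\in\mathcal T_{\{0,1\}}$ with $t(u)=1\Rightarrow u\in X$ is recognisable with advice $p$: one state, accepted on all branches, with a transition on every pair $(p(u),t(u))$ except $(0,1)$.

**Definition (regular quotient).** A congruence of $\mathfrak A=(A,R_1,\dots,R_N)$ is an equivalence relation $\approx$ on $A$ such that, for every $R_i$ of arity $r$ and all $a_1\approx b_1,\dots,a_r\approx b_r$, $(a_1,\dots,a_r)\in R_i\iff(b_1,\dots,b_r)\in R_i$. The quotient $\mathfrak A/{\approx}$ has the $\approx$-classes as elements and the relations $\{([a_1],\dots,[a_r]):(a_1,\dots,a_r)\in R_i\}$. A structure $\mathfrak B$ is the regular quotient of a Rabin-automatic structure with advice if $\mathfrak B\cong\mathfrak A/{\approx}$ for some alphabet $\Sigma$, some $p$, some $\mathfrak A$ with domain in $\mathcal T_\Sigma$ that is Rabin-automatic with advice $p$, and some congruence $\approx$ of $\mathfrak A$ that is Rabin-recognisable with advice $p$.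

For example, write subsets of $\omega$ as $\omega$-words over $\{0,1\}$, order them by $x\subseteq^* y$ (all but finitely many elements of $x$ lie in $y$), and let $x\approx y$ mean that $x$ and $y$ differ at finitely many positions. Finite changes do not affect $\subseteq^*$, so $\approx$ is a congruence. Both relations are $\omega$-regular, and words can be written along the branch $l^\omega$ of a tree (the details are in Step 5 of Section 4).

**Definition (random graph).** $\mathcal G$ is the unique countable graph (symmetric irreflexive edge relation) with the extension property: for all disjoint finite sets $U,V$ of vertices some vertex is adjacent to every vertex of $U$ and to no vertex of $V$.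

For fixed $|U|,|V|$ the extension property is one first-order sentence. So every $\mathfrak B\equiv\mathcal G$ has it, and if $(A,E)/{\approx}\equiv\mathcal G$, then (SH) follows by taking $U=S$ and $V=F\setminus S$. Note that (SH) asks neither for symmetry nor for irreflexivity of $E$.

We shall use (SH) in this form. For $y_1,\dots,y_N\in A$, the *trace* of $x\in A$ on them is $\{i:E(x,y_i)\}$. If the $y_i$ are pairwise inequivalent, (SH) says that all $2^N$ subsets are traces. Since $\approx$ is a congruence, equivalent elements have the same trace. A first consequence: $A/{\approx}$ is infinite. If there were $N\ge1$ classes, take one $y_i$ in each; the $2^N$ traces would need $2^N$ distinct classes of elements $x$, but $2^N>N$.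

**Proof of the Corollary from Theorem B.** If $\mathfrak B\equiv\mathcal G$ and $\mathfrak B\cong(A,E)/{\approx}$ is a regular quotient, then $A\ne\emptyset$ and (SH) holds, so $|\mathfrak B|=2^{\aleph_0}$; this is part 2. As $\mathcal G$ is countable, part 1 follows. A Rabin-automatic structure without quotient is the case where $\approx$ is equality, which is a recognisable congruence; Theorem B excludes it, which is part 3. $\blacksquare$

## 3. Comparing words one position at a time

We look for a graph on $\omega$-words modulo "eventually equal" with the extension property. The simplest candidates compare two words position by position: fix $B\subseteq\Sigma^2$ and put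
$$E_B(x,y):\iff (x_t,y_t)\in B\text{ for infinitely many }t .$$
This is invariant under finite changes. But on $\Sigma^\omega$ (with $|\Sigma|\ge2$), or on any subset containing all constant words $\sigma^\omega$ and a word $u$ that is not eventually constant, it fails for every $B$. Take $U=\{u\}$ and let $V$ be the set of the words $\sigma^\omega$. If $E_B(x,u)$, then some letter $\sigma$ satisfies $u_t=\sigma$ and $(x_t,u_t)\in B$ for infinitely many $t$. For these $t$ we have $(x_t,\sigma)\in B$, so $E_B(x,\sigma^\omega)$, although $\sigma^\omega\in V$. The variant "for all but finitely many $t$" fails too: it is the complement of an $E_{B'}$, and complementing exchanges the roles of $U$ and $V$.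

The failure has a precise reason. A test at one position sees one letter of $u$, and at that position some $v\in V$ has the same letter. The test must be made on an interval long enough to show that $u$ differs from every $v\in V$. So let $x$ itself mark a division of $\omega$ into intervals, and let it be adjacent to $y$ if infinitely often it agrees with $y$ throughout an interval, in a suitable sense of "agree".

This creates a second problem. Adjacency must be symmetric. If we simply symmetrise, then in the construction of $x$ we also have to control the tests that the given words $v$ make on $x$. A word $v$ all of whose intervals are empty passes its tests on every $x$ vacuously, so it would be adjacent to everything. We need a rule for who examines whom: $x$ examines $y$ if the intervals of $x$ are much longer than those of $y$.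

## 4. Tests on blocks: proof of Theorem A

Let $\Sigma=\{\#,1,2,3,4\}$ and
$$\lambda(\#)=\{1,2\},\quad\lambda(1)=\{1,3\},\quad\lambda(2)=\{1,4\},\quad\lambda(3)=\{2,3\},\quad\lambda(4)=\{2,4\}.$$
These are five distinct 2-element sets, so $\lambda(\sigma)\setminus\lambda(\tau)\ne\emptyset$ whenever $\sigma\neq\tau$, and never $\lambda(\sigma)=\{1,2,3,4\}$.

Let $A\subseteq\Sigma^\omega$ be the set of words with infinitely many $\#$, and let $x\approx y$ mean that $x,y\in A$ agree at all but finitely many positions. A *block* of $x\in A$ is an open interval $(m,m')$ of positions, where $m<m'$ are consecutive $\#$-positions of $x$; it may be empty. For $x,y\in A$ define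

* $D(x,y)$: for all but finitely many blocks $(m,m')$ of $x$, the word $y$ has at least two $\#$-positions in $(m,m')$;
* $R(x,y)$: for infinitely many blocks $(m,m')$ of $x$ we have $x_t\in\lambda(y_t)$ for all $t\in(m,m')$;
* $E(x,y)$: $(D(x,y)\wedge R(x,y))\vee(D(y,x)\wedge R(y,x))$.

*A case by hand.* Let $U=\{u\}$ with $u=\#^\omega$ and $V=\{v\}$ with $v=(\#1)^\omega$. We want $x$ adjacent to $u$ and not to $v$. Mark $\#$ at the positions $0,5,10,\dots$, so that each block contains four positions, two of which are even and hence $\#$-positions of $v$. Inside blocks use letters of $\lambda(\#)=\{1,2\}$. At one odd position per block, where $u$ has $\#$ and $v$ has $1$, use the letter $2\in\lambda(\#)\setminus\lambda(1)$. This gives $x=(\#2111\#1211)^\omega$. Then $D(x,u)$ and $D(x,v)$ hold, every block passes the test for $u$, and every block fails the test for $v$: at position $1$, respectively $7$, of each period of length $10$ we have $2\notin\lambda(1)$.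

**Step 1: $\approx$ is a congruence.** If $x,x'\in A$ agree from position $n$ on, then every block $(m,m')$ of $x$ with $m\ge n$ is a block of $x'$ with the same letters, and conversely; only finitely many blocks are affected. If $y,y'$ agree from position $n$ on, they look the same on every block of $x$ beyond $n$. As $D$ and $R$ ignore finitely many blocks, $D,R,E$ are invariant under $\approx$ in both arguments.

**Step 2: $D$ is asymmetric, so $E$ defines a graph on classes.** Suppose $D(x,y)$ and $D(y,x)$. A block $(m,m')$ of $x$ far enough out contains two $\#$-positions of $y$; let $g<g'$ be the first two in it. They are consecutive for $y$, so $(g,g')$ is a block of $y$ far out, and by $D(y,x)$ it contains a $\#$ of $x$. But $(g,g')\subseteq(m,m')$ contains none, a contradiction. In particular $D(x,x)$ never holds, so $E$ is irreflexive; it is symmetric by definition. If $x\approx y$, then $E(x,y)\iff E(x,x)$, so $E(x,y)$ fails: the edge relation on classes is irreflexive too. Let $\mathcal H=(A,E)/{\approx}$.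

**Step 3: $\mathcal H$ has the extension property.** Let $U=\{u_0,\dots,u_{k-1}\}$ and $V$ be finite subsets of $A$, all words in $U\cup V$ pairwise inequivalent. We build $x\in A$ with $\#$ exactly at positions $0=m_0<m_1<\cdots$.

Given $m_j$, let $u=u_i$ with $i\equiv j\pmod k$ if $k\ge1$. Choose $m_{j+1}$ so large that every word of $U\cup V$ has at least two $\#$'s in $(m_j,m_{j+1})$ and that there are distinct positions $t_v\in(m_j,m_{j+1})$, for $v\in V$, with $u_{t_v}\ne v_{t_v}$. This is possible because $u\not\approx v$ means infinitely many differences. If $k=0$, only ask that the $t_v$ be distinct. Now put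

* $x_{m_j}=\#$;
* $x_{t_v}\in\lambda(u_{t_v})\setminus\lambda(v_{t_v})$ for $v\in V$ (if $k=0$: $x_{t_v}\in\{1,2,3,4\}\setminus\lambda(v_{t_v})$);
* $x_t\in\lambda(u_t)$ for all other $t\in(m_j,m_{j+1})$ (if $k=0$: $x_t=1$).

No letter inside $(m_j,m_{j+1})$ is $\#$, so these intervals are precisely the blocks of $x$. By construction $D(x,y)$ holds for all $y\in U\cup V$, hence $D(y,x)$ fails by Step 2, and $E(x,y)\iff R(x,y)$ for these $y$. Each $u_i$ passes the test on the infinitely many blocks with $j\equiv i$, so $E(x,u_i)$. Each $v\in V$ fails it at $t_v$ in every block, so $\neg E(x,v)$.

**Step 4: $\mathcal H\equiv\mathcal G$.** By Löwenheim–Skolem, $\mathcal H$ has a countable elementary substructure $\mathcal H_0$. Being a graph and having the extension property are expressed by first-order sentences, so $\mathcal H_0$ is a countable graph with the extension property. By uniqueness $\mathcal H_0\cong\mathcal G$. Hence $\mathcal H\equiv\mathcal H_0\cong\mathcal G$.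

**Step 5: the automata.** By Büchi's theorem, relations of $\omega$-words that are MSO-definable over $(\omega,<)$ with one predicate for each letter and word are $\omega$-regular. All our relations are so definable. "$(m,m')$ is a block of $x$" says $m<m'$, $x_m=x_{m'}=\#$, and no $\#$ of $x$ lies between. $A$ says: beyond every $n$ there is a $\#$. The relation $\approx$ says: for some $n$ all letters beyond $n$ agree. $D(x,y)$ says: for some $n$, every block $(m,m')$ of $x$ with $m>n$ contains two positions with $y_t=\#$. $R(x,y)$ says: for every $n$ there is a block $(m,m')$ of $x$ with $m>n$ such that $x_t\in\lambda(y_t)$ for all $t$ in it. Finally $E$ is a Boolean combination.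

Code $w\in\Sigma^\omega$ by the tree $\hat w$ over $\Sigma\cup\{\square\}$ with $\hat w(l^t)=w_t$ and $\hat w(u)=\square$ for $u\notin l^*$. Let a Büchi automaton with states $Z$ and accepting set $Y$ recognise $L\subseteq(\Sigma^\omega)^k$. A Rabin automaton with states $Z\cup\{n\}$, where $n$ is a new state, recognises $\{(\hat w_1,\dots,\hat w_k):(w_1,\dots,w_k)\in L\}$. For each Büchi transition $(q,\bar\sigma,q')$ it has the transition $(q,\bar\sigma,q',n)$; it has the transition $(n,(\square,\dots,\square),n,n)$; the initial states are those of the Büchi automaton; the only Rabin pair is $(\emptyset,Y\cup\{n\})$. The advice tree is constant and ignored. So $(\hat A,\hat E)$ and $\hat\approx$ are Rabin-recognisable with constant advice, and $w\mapsto\hat w$ gives $\mathcal H\cong(\hat A,\hat E)/\hat\approx$. $\blacksquare$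

## 5. Pieces of the tree and types of runs

From now on $A,E,\approx,p$ are as in Theorem B and (SH) holds. The plan is to count: an automaton transmits only finitely much information across a cut of the tree, whereas (SH) demands all traces. This section fixes the places where we cut.

**Definition (piece).** A piece is a set $P=T_u\setminus\bigcup_{w\in H}T_w$, written $(u,H)$, where the set $H$ of *holes* contains at most one node of $T_{ul}$, at most one node of $T_{ur}$, and nothing else.

For example $(\varepsilon,\{ll,r\})$ is the piece $\{\varepsilon,l\}\cup T_{lr}$. On the other hand $T_\varepsilon\setminus(T_{ll}\cup T_{lr})$ is not a piece, because two removed subtrees lie below $l$.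

Let $W\ni\varepsilon$ be finite and closed under $\wedge$. For $u\in W$ put $P_u=T_u\setminus\bigcup_{w\in W,\,w>u}T_w$. If $w,w'\in W$ both lie below the same child of $u$, so does $w\wedge w'\in W$; hence $W$ has at most one minimal element below each child, and $P_u$ is a piece whose holes are these minimal elements. A node $y$ lies in $P_u$ exactly when $u$ is the longest prefix of $y$ in $W$. So the $P_u$ partition the tree; this is the *$W$-partition*, and its members are the *$W$-pieces*.

For a piece $P=(u,H)$ the set $\{\varepsilon,u\}\cup H$ is closed under $\wedge$ and has at most four elements. Its partition consists of $P$ and at most three *complementary pieces*: $T_\varepsilon\setminus T_u$ (if $u\ne\varepsilon$) and $T_w$ for $w\in H$.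

**Definition (type).** Let $M$ be a Rabin automaton with state set $Z$. A run on a labelled piece $P=(u,H)$ is a map $\rho:P\cup H\to Z$ that respects the transitions at all nodes of $P$ (the children of a node of $P$ lie in $P\cup H$) and such that every infinite branch inside $P$ satisfies the Rabin condition. The $M$-type of the labelled piece is the set of all tuples $(\rho(u);(\rho(w),X_w)_{w\in H})$ for such runs $\rho$, where $X_w=\{\rho(y):u\le y<w\}$.

The holes are indexed by "left" and "right", or not at all if there is only one; so types of different one-hole pieces can be compared. There are finitely many types. For example, let $M$ have one state $c$, accept all branches, and have a transition only on the letter $0$. On the one-hole piece $T_\varepsilon\setminus T_l$ the type is $\{(c;(c,\{c\}))\}$ if all labels are $0$, and $\emptyset$ otherwise.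

**(C1) Composition over finite partitions.** *Let $W'\subseteq W$ be finite, closed under $\wedge$, and contain $\varepsilon$. Each $W'$-piece is a union of $W$-pieces, and its type is determined by their types. In particular acceptance of the whole tree is determined by the types of the $W$-pieces.*

*Proof.* Let $P'$ be the $W'$-piece with root $u$. If $w$ is the longest prefix of $y$ in $W$, then $y$ and $w$ have the same longest prefix in $W'$; so $y\in P'\iff w\in P'$, and $P'$ is the union of the $P_w$ with $w\in W\cap P'$. Let $h$ be a hole of such a $P_w$. If $h\in P'$, then $h$ is the root of another part. If not, then $h\in T_{h'}$ for some hole $h'\in W'$ of $P'$. Since $w\notin T_{h'}$ we have $w<h'\le h$, and minimality of $h$ in $W$ gives $h=h'$. Conversely, every hole $h'$ of $P'$ is a hole of the part whose root is the longest node of $W$ strictly below $h'$ in the prefix order.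

A run on $P'$ restricts to runs on the parts, which agree wherever a hole of one part is the root of another. Conversely, runs on the parts that agree in this sense glue to a map respecting all transitions. An infinite branch inside $P'$ meets $W$ finitely often, so from some node on it is a branch inside one part; its Rabin condition depends only on this tail. Finally, if $u=w_1<\dots<w_m<h'$ are the nodes of $W$ from $u$ to a hole $h'$ of $P'$, then $X_{h'}$ is the union of the sets $X$ contributed by the parts with roots $w_1,\dots,w_m$ at the holes $w_2,\dots,w_m,h'$. So the type of $P'$ consists of exactly the tuples obtained from matching tuples in the types of the parts. The tree is the $\{\varepsilon\}$-piece $T_\varepsilon$, and $M$ accepts iff its type contains $(q_0)$ for an initial $q_0$. $\square$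

**(C2) Composition along a branch.** *Let $\varepsilon\ne w_0<w_1<\cdots$ be nodes on an infinite branch $\pi$, $Q_0=T_\varepsilon\setminus T_{w_0}$ and $S_s=T_{w_s}\setminus T_{w_{s+1}}$. These pieces partition the tree. $M$ accepts iff there are an initial $q_0$ and tuples $(q_0;q_1,X_0)$ in the type of $Q_0$ and $(q_{s+1};q_{s+2},X_{s+1})$ in the type of $S_s$, for all $s$, such that the set of states lying in infinitely many $X_s$ satisfies the Rabin condition. So acceptance is an $\omega$-regular condition on the sequence of types. Likewise the type of $T_{w_s}$ is determined by the sequence of types of $S_s,S_{s+1},\dots$.*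

*Proof.* A node lies in only finitely many $T_{w_s}$, so the pieces partition the tree. Cutting and gluing works as before. A branch other than $\pi$ eventually stays inside one part. On $\pi$, the states occurring infinitely often are those in infinitely many of the sets $X_s$, since the segments of $\pi$ between consecutive cuts are finite. A nondeterministic automaton reading the sequence of types can guess the tuples and check the condition on $X_0,X_1,\dots$, so the condition is $\omega$-regular. The same argument started at $w_s$ gives the type of $T_{w_s}$. $\square$

Let $M_A,M_\approx,M_E$ recognise $A,\approx,E$ with advice $p$. For $\Sigma$-labellings $s,s'$ of a piece $P$ let $\tau_P(s,s')$ be the quadruple consisting of the $M_A$-type of $p|_P\otimes s$, the $M_A$-type of $p|_P\otimes s'$, and the $M_\approx$- and $M_E$-types of $p|_P\otimes s\otimes s'$. Put $\delta_P(s)=\tau_P(s,s)$. Fix $T\ge2$ bounding the number of values of $\tau_P$ for every piece $P$. For trees $a,b$ write $\tau_P(a,b)$ and $\delta_P(a)$ for the values at the restrictions to $P$. Write $a[s]$, or $a[s,t]$, for $a$ relabelled on one piece, or on two disjoint pieces. (C1) and (C2) hold for $\tau$ and $\delta$ componentwise.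

## 6. Counting traces on a grid

*The case of all trees and equality.* Let $A=\mathcal T_{\{0,1\}}$ and let $\approx$ be equality. Cut at $W=\{\varepsilon,l,r\}$ into $\{\varepsilon\},T_l,T_r$. Choose $L$ distinct labellings $s_i$ of $T_l$ and $L$ distinct labellings $t_j$ of $T_r$, and let $a_{ij}$ have label $0$ at the root, $s_i$ on $T_l$ and $t_j$ on $T_r$. These are $L^2$ distinct elements. By (C1) the trace of $x$ on them is determined by the maps $i\mapsto\tau_{T_l}(x|_{T_l},s_i)$ and $j\mapsto\tau_{T_r}(x|_{T_r},t_j)$ and one more type for the root. That makes at most $T^{2L+1}$ traces, and (SH) demands $2^{L^2}$: impossible for large $L$. So no recognisable $E$ satisfies (SH) here.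

*Where this stops.* The count needs the $L^2$ grid elements to be pairwise inequivalent. Take the structure $(\hat A,\hat E)$ with $\hat\approx$ of Section 4, and cut at $l^n$. The elements live on the single branch $l^\omega$, so the two parts are a prefix and a suffix of a word, and changing the prefix does not change the class. The grid has only as many classes as there are suffixes, and no contradiction arises; none can, by Theorem A. So we must measure how much freedom *modulo $\approx$* an element has on a piece.

**Definition ($\sim$ and $\kappa$).** Let $a\in A$ and let $Q$ be a piece. Consider the labellings $s$ of $Q$ with $\delta_Q(s)=\delta_Q(a)$. For them $a[s]\in A$ by (C1), because $\delta$ contains the $M_A$-type. Put $s\sim_{Q,a}s'$ iff $a[s]\approx a[s']$, and let $\kappa_Q(a)\in\{1,2,\dots,\infty\}$ be the number of $\sim_{Q,a}$-classes.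

In the structure of Section 4, let $a\in\hat A$ and $Q=T_\varepsilon\setminus T_{l^n}$ with $n\geq 1$. If $\delta_Q(s)=\delta_Q(a)$, then $a[s]\in\hat A$ codes a word that differs from that of $a$ at most in its first $n$ letters, so $\kappa_Q(a)=1$. For a node $v\notin l^*$ also $\kappa_{T_v}(a)=1$, since $a[s]\in\hat A$ forces $s$ to be constantly $\square$. All freedom beyond one class sits in the trees $T_{l^n}$.

Two properties will be used all the time. The *profile* of $a$ at $Q$ consists of $\delta_Q(a)$ and the $\delta$-types of $a$ on the complementary pieces of $Q$. There are at most $T^4$ profiles at $Q$.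

**(P)** *$\sim_{Q,a}$ and $\kappa_Q(a)$ depend only on $Q$ and the profile of $a$ at $Q$.* The labellings considered depend on $\delta_Q(a)$. By (C1), whether $a[s]\approx a[s']$ is determined by $\tau_Q(s,s')$ and by the $\delta$-types of $a$ on the complementary pieces, where both trees coincide with $a$.

**(M)** *If $Q=(u,H)$, then $\kappa_Q(a)\le\kappa_{T_u}(a)$; if $v\le v'$, then $\kappa_{T_{v'}}(a)\le\kappa_{T_v}(a)$.* In both cases a smaller piece lies in a larger one. Extend a labelling $s$ of the smaller piece by $a$ to a labelling $s^+$ of the larger. By (C1), if $s$ preserves $\delta$ on the smaller piece, then $s^+$ preserves it on the larger. As $a[s^+]=a[s]$, inequivalent choices remain inequivalent.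

**Lemma 1 (disjointness).** *There is a constant $C$ such that for every $\wedge$-closed $W\ni\varepsilon$ with $|W|\le4$, every two distinct pieces $Q,Q'$ of the $W$-partition and every $a\in A$: $\min(\kappa_Q(a),\kappa_{Q'}(a))<C$.*

*Proof.* Let $L=3\lceil\log_2T\rceil+3$. By Ramsey's theorem choose $C$ such that every colouring of the pairs of a $C$-element set with $T^2$ colours has a homogeneous set of size $L$. So $C\ge L\ge6$. Suppose both values are $\ge C$.

**Step 1: a homogeneous grid.** Choose labellings $s_1,\dots,s_C$ of $Q$ with $\delta_Q(s_i)=\delta_Q(a)$ and $a[s_i]$ pairwise inequivalent. Colour $i<i'$ by $(\tau_Q(s_i,s_{i'}),\tau_Q(s_{i'},s_i))$ and pass to a homogeneous set of size $L$, renumbered $s_1,\dots,s_L$. Do the same on $Q'$ to get $t_1,\dots,t_L$. Put $a_{ij}=a[s_i,t_j]$. These have the same $\delta$-types as $a$ on all $W$-pieces, so $a_{ij}\in A$.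

**Step 2: the grid elements are pairwise inequivalent.** By (C1), whether $a_{ij}\approx a_{i'j'}$ depends only on $\tau_Q(s_i,s_{i'})$, $\tau_{Q'}(t_j,t_{j'})$ and the $\delta$-types of $a$ on the other pieces.

* If $j=j'$ and $i\neq i'$: since $\tau_{Q'}(t_j,t_j)=\delta_{Q'}(a)$, we have $a_{ij}\approx a_{i'j}$ iff $a[s_i]\approx a[s_{i'}]$, which is false. Symmetrically $a_{ij}\not\approx a_{ij'}$ for $j\ne j'$.
* If $a_{ij}\approx a_{i'j'}$ with $i<i'$ and $j<j'$: by homogeneity the same holds for all such index pairs, in particular $a_{11}\approx a_{22}$ and $a_{11}\approx a_{23}$. Then $a_{22}\approx a_{23}$, against the first case.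
* If $a_{ij}\approx a_{i'j'}$ with $i<i'$ and $j>j'$: by homogeneity $a_{13}\approx a_{21}$ and $a_{13}\approx a_{22}$. Then $a_{21}\approx a_{22}$, against the first case.

The cases with $i>i'$ follow by symmetry of $\approx$.

**Step 3: counting.** By (SH) all $2^{L^2}$ subsets of the grid are traces. By (C1) the trace of $x$ is determined by the maps $i\mapsto\tau_Q(x|_Q,s_i)$ and $j\mapsto\tau_{Q'}(x|_{Q'},t_j)$ and by $\tau_P(x,a)$ for the at most two other pieces $P$. So $2^{L^2}\le T^{2L+2}$, that is, $L^2\le(2L+2)\log_2T\le3L\log_2T$. This contradicts $L>3\log_2T$. $\square$

## 7. The path $G(a)$ of large subtrees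

Lemma 1 says that large freedom cannot sit in two disjoint places. This section turns it into a path.

**Definition.** For $a\in A$ let $G(a)=\{v:\kappa_{T_v}(a)\ge C\}$.

By (M) the set $G(a)$ is closed under prefixes. It is a chain: if $v,v'\in G(a)$ were incomparable, then $T_v$ and $T_{v'}$ would be two pieces of the partition for $\{\varepsilon,v\wedge v',v,v'\}$, against Lemma 1. Hence $G(a)$ is empty, a finite path starting at $\varepsilon$, or an infinite branch. In the structure of Section 4, $\kappa_{T_v}(a)=1<C$ for $v\notin l^*$, so $G(a)\subseteq l^*$.

We shall often replace an element by another one piece by piece, so we isolate the operation. Let $a\in A$, let $P$ be a $W$-piece, and let $s\sim_{P,a}a|_P$. Then $a[s]\approx a$, and $a[s]$ has the same $\delta$-types as $a$ on all $W$-pieces. The complementary pieces of a $W$-piece are unions of $W$-pieces (apply (C1) with $W'=\{\varepsilon,u\}\cup H\subseteq W$). So $a[s]$ also has the same profile as $a$ at every $W$-piece, and by (P) all the relations $\sim$ at $W$-pieces are unchanged. Call this (R).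

**Lemma 2.** *There is a constant $B$ such that for each finite (possibly empty) path $g$, the elements $a\in A$ with $G(a)=g$ lie in at most $B$ $\approx$-classes.*

*Proof.* Let $g=\emptyset$. Then $\kappa_{T_\varepsilon}(a)<C$. Two elements $a,a'$ with the same $\delta_{T_\varepsilon}$ satisfy $a'=a[a']$, so for each of the at most $T$ values of $\delta_{T_\varepsilon}$ there are fewer than $C$ classes: altogether fewer than $TC$.

Let $v$ be the last node of $g$. Take $W=\{\varepsilon,v,vl,vr\}$ with pieces $T_\varepsilon\setminus T_v$ (absent if $v=\varepsilon$), $\{v\}$, $T_{vl}$, $T_{vr}$. Let $G(a)=g$. Since $vl,vr\notin G(a)$, we have $\kappa_{T_{vl}}(a),\kappa_{T_{vr}}(a)<C$. Since $\kappa_{T_v}(a)\ge C$, Lemma 1 with $\{\varepsilon,v\}$ gives $\kappa_{T_\varepsilon\setminus T_v}(a)<C$. Trivially $\kappa_{\{v\}}(a)\le|\Sigma|$.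

Fix the $\delta$-types on the four pieces; there are at most $T^4$ choices. Elements with $G=g$ and these types have the same profiles, hence common relations $\sim_P$, on each piece $P$. Suppose two of them, $a$ and $a'$, satisfy $a|_P\sim_Pa'|_P$ for all four $P$. Replace the pieces of $a$ by those of $a'$ one at a time. By (R) each step stays in the $\approx$-class and changes none of the relations $\sim_P$, so $a\approx a'$. Hence for fixed types there are at most $C^3|\Sigma|$ classes, and $B=T^4C^3|\Sigma|\ge TC$ works. $\square$

## 8. Few paths: two rounds of traces

We want one path $G$ that serves infinitely many classes. By Lemma 2 it will be infinite, so what is missing is that only few paths occur.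

Here is the obvious count. Take $n$ pairwise inequivalent elements with distinct paths. Cut the tree at about $2n$ nodes so that the paths are distinguished, and arrange that on each piece only a bounded number $c$ of restrictions occur. Counting traces gives $2^n\le T^{c(2n-1)}$. This is no contradiction, since both exponents are linear in $n$. The remedy is to count again. The $2^n$ elements $x$ that realise the traces can be chosen so that on each piece they also have a bounded number of restrictions. Now we have $2^n$ elements on still only about $2n$ pieces, and their $2^{2^n}$ traces are too many.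

**Lemma 3.** *There is a constant $n_1$ such that no $n_1$ pairwise inequivalent elements of $A$ have pairwise distinct sets $G(\cdot)$.*

*Proof.* Let $c=T^4C+1$ and let $n=n_1\geq 1$ satisfy $2^n>2n\,T^c\log_2T$. Suppose $a_1,\dots,a_n$ are pairwise inequivalent with pairwise distinct $G(a_i)$.

**Step 1: a small set of cuts separating the paths.** Add nodes one at a time, each distinguishing two of the sets $G(a_i)$ not yet distinguished. Each node increases the number of groups, so at most $n-1$ nodes separate all the sets. Let $W$ be the $\wedge$-closure of these nodes together with $\varepsilon$. We claim $|W|\le2n-1$. It suffices that adding a node $z$ to a finite $\wedge$-closed set $V\ni\varepsilon$ requires at most one further node. Let $y=z\wedge w_0$ be the longest of the nodes $z\wedge w$, $w\in V$; all of them are prefixes of $z$. We show that $V\cup\{z,y\}$ is $\wedge$-closed. Clearly $z\wedge y=y$. Let $w\in V$. If $z\wedge w=y$, then $y\le w$ and $y\wedge w=y$. Otherwise $z\wedge w<y$. Then $z\wedge w\le y\wedge w\le z\wedge w$, so $y\wedge w=z\wedge w$. Moreover $z\wedge w=w_0\wedge w$. Indeed $z\wedge w<y\le w_0$ gives $z\wedge w\le w_0\wedge w$. And $w_0\wedge w$ and $y$ are both prefixes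 of $w_0$, hence comparable. If $y\le w_0\wedge w$, then $y\le z\wedge w$, a contradiction; so $w_0\wedge w<y\le z$ and $w_0\wedge w\le z\wedge w$. Hence $z\wedge w=y\wedge w\in V$.

**Step 2: each piece is exceptional for at most one element.** Call $u\in W$ exceptional for $i$ if $\kappa_{P_u}(a_i)\ge C$. Then $u\in G(a_i)$ by (M). If $w$ is a hole of $P_u=(u,H)$, then $w\notin G(a_i)$, by Lemma 1 applied to the pieces $P_u$ and $T_w$ of the partition for $\{\varepsilon,u\}\cup H$. Now $G(a_i)$ is a prefix-closed chain. A node of $W\cap G(a_i)$ above $u$ would lie in $T_w$ for some hole $w$ of $P_u$ and force $w\in G(a_i)$. So $u=\max(W\cap G(a_i))$, and $W\cap G(a_i)=\{w\in W:w\le u\}$ is determined by $u$. As the sets $W\cap G(a_i)$ are pairwise distinct, $u$ is exceptional for at most one $i$.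

**Step 3: normalisation, so that each piece carries few restrictions.** For each $u\in W$ and each profile at $P_u$ whose relation $\sim$ has fewer than $C$ classes, choose a representative of each class. Over all profiles this gives a set $\mathrm{Rep}_u$ of at most $T^4C$ labellings. For each $i$, go through the $u\in W$ that are not exceptional for $i$, and replace the restriction to $P_u$ by its $\sim$-representative. By (R) this preserves the $\approx$-class and all profiles at $W$-pieces, so the next replacement is justified in the same way. We obtain $b_i\approx a_i$ such that $L_u:=\{b_i|_{P_u}:i\le n\}$ has at most $T^4C+1=c$ elements for every $u\in W$: members of $\mathrm{Rep}_u$, and at most one restriction of an exceptional element.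

**Step 4: first round.** The $b_i$ are pairwise inequivalent. By (SH), for each $J\subseteq\{1,\dots,n\}$ choose $x_J\in A$ with $E(x_J,b_i)\iff i\in J$. For $u\in W$ let
$$f_{u,J}:L_u\to\{\text{values of }\tau_{P_u}\},\qquad f_{u,J}(s)=\tau_{P_u}(x_J|_{P_u},s).$$
For each $u$ there are at most $T^c$ such functions. For each occurring function $f$ fix one labelling $r_{u,f}=x_{J'}|_{P_u}$ with $f_{u,J'}=f$. Let $x'_J$ be the tree whose restriction to $P_u$ is $r_{u,f_{u,J}}$, for each $u\in W$. Then
$$\tau_{P_u}(x'_J,b_i)=f_{u,J}(b_i|_{P_u})=\tau_{P_u}(x_J,b_i)\qquad\text{for all }u\in W,\ i\le n.$$
Since $\tau$ contains the $M_A$-type of its first argument, (C1) gives $x'_J\in A$; and (C1) for $M_E$ gives $E(x'_J,b_i)\iff i\in J$. So the $2^n$ elements $x'_J$ have distinct traces on the $b_i$ and are pairwise inequivalent. On each $P_u$ they have at most $T^c$ distinct restrictions.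

**Step 5: second round.** By (SH) all $2^{2^n}$ subsets of $\{x'_J\}$ are traces of elements $z\in A$. By (C1) the trace of $z$ is determined by the functions that assign to each restriction $s$ of the $x'_J$ to $P_u$ the value $\tau_{P_u}(z|_{P_u},s)$, for $u\in W$. There are at most $\prod_{u\in W}T^{T^c}\le T^{2nT^c}$ such families of functions. Hence $2^n\le2nT^c\log_2T$, contradicting the choice of $n$. $\square$

**Consequence.** *There are an infinite branch $\pi=\{v_0<v_1<\cdots\}$, $v_0=\varepsilon$, and infinitely many pairwise inequivalent $a\in A$ with $G(a)=\pi$.* Take infinitely many pairwise inequivalent elements; they exist by Section 2. By Lemma 3 fewer than $n_1$ sets $G(a)$ occur among them, so some $G$ occurs infinitely often. By Lemma 2 it is not finite, so it is an infinite branch.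

## 9. Two inequivalent elements that are interchangeable on every band

Next we find inequivalent $b_k,b_l$ and a division of $\pi$ into bands such that exchanging $b_k$ for $b_l$ on any one band does not change the class.

Take $n_0=T^2C^2$ pairwise inequivalent $b_1,\dots,b_{n_0}\in A$ with $G(b_k)=\pi$.

**Step 1: make the bands look alike.** For $i<j$ let $S_{ij}=T_{v_i}\setminus T_{v_j}$, a piece with one hole. Colour the pair $i<j$ by all the values $\tau_{S_{ij}}(b_k,b_l)$, $1\le k,l\le n_0$, together with
$$\mathcal I_{ij}=\{(k,l):\delta_{S_{ij}}(b_k)=\delta_{S_{ij}}(b_l)\text{ and }b_l|_{S_{ij}}\sim_{S_{ij},b_k}b_k|_{S_{ij}}\}.$$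
There are finitely many colours, so Ramsey's theorem gives $1\le i_0<i_1<\cdots$ such that $\tau_{S_{i_si_t}}(b_k,b_l)=e_{kl}$ and $\mathcal I_{i_si_t}=\mathcal I$ for all $s<t$. Put $w_s=v_{i_s}$, $Q_0=T_\varepsilon\setminus T_{w_0}$ and $S_s=T_{w_s}\setminus T_{w_{s+1}}$; note $w_0\ne\varepsilon$.

**Step 2: make the profiles equal.** The pair $(e_{kk},\delta_{Q_0}(b_k))$ takes at most $T^2$ values. So there is $K\subseteq\{1,\dots,n_0\}$ with $|K|\ge C^2$ such that $e_{kk}=e$ and $\delta_{Q_0}(b_k)=f$ for all $k\in K$. For these $k$ the $\delta$-types of $b_k$ on $Q_0,S_0,S_1,\dots$ are $f,e,e,\dots$. By (C2) the $\delta$-type on each $T_{w_s}$ is the same for all $k\in K$; by (C1) so is the $\delta$-type on each $T_\varepsilon\setminus T_{w_s}=Q_0\cup S_0\cup\dots\cup S_{s-1}$. So all $b_k$, $k\in K$, have the same profile at $Q_0$ and at each $S_s$, and by (P) they share the relations $\sim_{Q_0}$ and $\sim_{S_s}$.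

**Step 3: choose $k$ and $l$.** Let $k\in K$. Since $w_0\in G(b_k)$, Lemma 1 with $W=\{\varepsilon,w_0\}$ gives $\kappa_{Q_0}(b_k)<C$. As $|K|\ge C^2$, there is $K'\subseteq K$ with $|K'|\ge C$ whose restrictions $b_k|_{Q_0}$ are all $\sim_{Q_0}$-equivalent. Since $w_1\in G(b_k)$, Lemma 1 with $W=\{\varepsilon,w_0,w_1\}$, applied to $S_0$ and $T_{w_1}$, gives $\kappa_{S_0}(b_k)<C$. So there are $k\ne l$ in $K'$ with $b_k|_{S_0}\sim_{S_0}b_l|_{S_0}$. This says $(k,l)\in\mathcal I_{i_0i_1}=\mathcal I$. But $\mathcal I=\mathcal I_{i_si_{s+1}}$ for every $s$. Hence
$$b_k|_{Q_0}\sim_{Q_0}b_l|_{Q_0}\quad\text{and}\quad b_k|_{S_s}\sim_{S_s}b_l|_{S_s}\ \text{ for every }s,\qquad b_k\not\approx b_l. \qquad(1)$$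

**Step 4: $\approx$ is not equality.** If it were, $b_k[b_l|_{S_s}]\approx b_k$ from (1) would give $b_l=b_k$ on $S_s$ for every $s$, and likewise on $Q_0$. Then $b_k=b_l$, against $b_k\not\approx b_l$.

**Step 5: no recognisable set of representatives.** Suppose $A_0\subseteq A$ contains exactly one element of each class and is Rabin-recognisable with advice $p$. Then $E\cap A_0^2$ is recognisable too, as recognisable relations are closed under intersection. So $(A_0,E\cap A_0^2)\cong(A,E)/{\approx}$ is Rabin-automatic with advice $p$, and equality on $A_0$ is a recognisable congruence of it. (SH) holds for this structure with equality: the classes in $F$ are single elements of $A_0$, and the required $x\in A$ may be replaced by its representative. All of Sections 5–9 up to Step 4, applied to $(A_0,E\cap A_0^2)$ with equality as the congruence, shows that its congruence is not equality, a contradiction.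

## 10. A regular equivalence relation on $\{0,1\}^\omega$ and its size

It remains to show $|A/{\approx}|=2^{\aleph_0}$. Identify $x\in\{0,1\}^\omega$ with a subset of $\omega$. Let $b^x$ be the tree that equals $b_k$ on $Q_0$ and, on $S_s$, equals $b_k$ if $x_s=0$ and $b_l$ if $x_s=1$. Put $x\simeq y:\iff b^x\approx b^y$.

**Step 1: five properties.**

1. *$b^x\in A$.* The $\delta$-types of $b^x$ on $Q_0,S_0,S_1,\dots$ are $f,e,e,\dots$, as for $b_k$; use (C2). So $\simeq$ is an equivalence relation.
2. *$\simeq$ is $\omega$-regular, hence Borel.* We have $\tau_{Q_0}(b^x,b^y)=f$, and $\tau_{S_s}(b^x,b^y)$ is $e$ if $x_s=y_s$, $e_{kl}$ if $(x_s,y_s)=(0,1)$, and $e_{lk}$ if $(x_s,y_s)=(1,0)$. So the type at $S_s$ is a fixed function of the letter $(x_s,y_s)$, and (C2) for $M_\approx$ makes $\simeq$ an $\omega$-regular relation. An $\omega$-regular set is accepted by a deterministic Muller automaton (McNaughton's theorem). It is therefore a Boolean combination of sets "the run visits $q$ infinitely often", each a countable intersection of open sets.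
3. *If $x$ and $y$ differ at finitely many positions, then $x\simeq y$.* Let them differ only at $s$, with $x_s=0,y_s=1$. The types of $(b^x,b^y)$ are $f$ on $Q_0$, $e_{kl}$ at $s$ and $e$ elsewhere. These are also the types of the pair $(b_k,b_k[b_l|_{S_s}])$, which is equivalent by (1). So $x\simeq y$ by (C2). Iterate, using that $\simeq$ is an equivalence relation.
4. *$\emptyset\not\simeq\omega$.* We have $b^\emptyset=b_k$ and $b^\omega=b_l[b_k|_{Q_0}]\approx b_l$ by (1), while $b_k\not\approx b_l$.
5. *Let $\mathcal N=\{d\subseteq\omega:\emptyset\simeq d\}$. For disjoint $x,d$: $x\simeq x\cup d\iff d\in\mathcal N$.* Both $(x,x\cup d)$ and $(\emptyset,d)$ have type $f$ on $Q_0$, type $e_{kl}$ at positions in $d$ and $e$ elsewhere.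

One would like to show that $x\not\simeq y$ whenever $x,y$ differ infinitely often. Properties 1–5 do not give this. The relation "$x$ and $y$ agree at all but finitely many *even* positions" is an $\omega$-regular equivalence relation with properties 3–5 (here $d\in\mathcal N$ iff $d$ contains finitely many even numbers), and it identifies $\emptyset$ with the set of odd numbers. Nor do 3–5 alone produce many classes. If $\mathcal U$ is a nonprincipal ultrafilter on $\omega$, then "$\{s:x_s=y_s\}\in\mathcal U$" is an equivalence relation satisfying 3, 4 and 5, and it has exactly two classes: $x$ is equivalent to $\omega$ if $x\in\mathcal U$, and to $\emptyset$ otherwise. So property 2 must enter, and it enters through Baire category.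

Recall that a subset of a Polish space is meager if it is contained in a countable union of closed sets with empty interior, and comeager if its complement is meager. Comeager subsets of a nonempty Polish space are nonempty, and countable intersections of comeager sets are comeager. Borel sets have the Baire property; in particular a non-meager Borel set is comeager in some nonempty basic open set. We use three facts, referring to Kechris, *Classical Descriptive Set Theory*.

* *Topological 0–1 law (8.47).* A Borel set $Y\subseteq\{0,1\}^\omega$ invariant under finite changes is meager or comeager. If $Y$ is not meager, it is comeager in some cylinder $N_\sigma=\{x:\sigma\text{ is a prefix of }x\}$. For any $\tau$ of the same length, replacing the prefix $\sigma$ by $\tau$ is a homeomorphism $N_\sigma\to N_\tau$ carrying $Y\cap N_\sigma$ onto $Y\cap N_\tau$. So $Y$ is comeager in all the finitely many $N_\tau$.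
* *Kuratowski–Ulam (8.41).* A Borel subset of $(\{0,1\}^\omega)^2$ all of whose sections $\{y:(x,y)\in Y\}$ are meager is meager.
* *Mycielski (19.1).* If an equivalence relation on $\{0,1\}^\omega$ is meager as a subset of the square, there is a Cantor set of pairwise inequivalent points.

For later rebuilding, here is how the third fact yields continuum many inequivalent points, which is all we need. Take dense open sets $D_0\supseteq D_1\supseteq\cdots$ in the square whose intersection misses the relation. Choose finite words $\sigma_\eta$, $\eta\in\{0,1\}^*$, such that $\sigma_{\eta0},\sigma_{\eta1}$ properly extend $\sigma_\eta$ and $N_{\sigma_\eta}\times N_{\sigma_\theta}\subseteq D_n$ for all distinct $\eta,\theta$ of length $n$. At each level, extend the finitely many words for one ordered pair after another, using that $D_n$ is dense and open. For $\xi\in\{0,1\}^\omega$ let $x_\xi$ be the limit of the $\sigma_\eta$ with $\eta$ a prefix of $\xi$. If $\xi\ne\xi'$, then $(x_\xi,x_{\xi'})\in D_n$ for all large $n$, hence for all $n$, and $x_\xi,x_{\xi'}$ are inequivalent.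

By properties 2 and 3, $\mathcal N$ and every $\simeq$-class are Borel (they are sections of $\simeq$) and invariant under finite changes. So each of them is meager or comeager.

**Step 2: $\mathcal N$ is meager.** Otherwise it is comeager. Complementation $d\mapsto\omega\setminus d$ is a homeomorphism, so $\{d:\omega\setminus d\in\mathcal N\}$ is comeager too, and there is $d$ with both $d\in\mathcal N$ and $\omega\setminus d\in\mathcal N$. Then $\emptyset\simeq d$. By property 5, applied to the disjoint sets $d$ and $\omega\setminus d$, also $d\simeq d\cup(\omega\setminus d)=\omega$. So $\emptyset\simeq\omega$, against property 4.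

**Step 3: every class is meager.** Suppose a class $\mathcal C$ is comeager. For $z\in\{0,1,2\}^\omega$ put
$$\alpha(z)=z^{-1}(1),\qquad\beta(z)=z^{-1}(\{1,2\}),\qquad\gamma(z)=z^{-1}(2).$$
Each of these maps applies a surjection $\{0,1,2\}\to\{0,1\}$ in every coordinate, so it is continuous and open onto $\{0,1\}^\omega$. Preimages of dense open sets under such a map $h$ are open, and dense: if $O\neq\emptyset$ is open, then $h(O)$ is open and nonempty, so it meets the given dense set. Hence preimages of comeager sets are comeager. Since $\mathcal C$ and the complement of $\mathcal N$ are comeager, there is $z$ with $\alpha(z),\beta(z)\in\mathcal C$ and $\gamma(z)\notin\mathcal N$. But $\beta(z)=\alpha(z)\cup\gamma(z)$ is a disjoint union and $\alpha(z)\simeq\beta(z)$, so property 5 gives $\gamma(z)\in\mathcal N$, a contradiction.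

**Step 4: continuum many classes.** The relation $\simeq$ is a Borel subset of $(\{0,1\}^\omega)^2$ whose sections, the classes, are all meager. By Kuratowski–Ulam it is meager, and by Mycielski's theorem there is a Cantor set of pairwise $\not\simeq$ points $x$. The corresponding elements $b^x\in A$ are pairwise inequivalent under $\approx$, so $|A/{\approx}|\ge2^{\aleph_0}$. On the other hand $|A/{\approx}|\le|\mathcal T_\Sigma|\le2^{\aleph_0}$, since there are countably many nodes. Together with Steps 4 and 5 of Section 9 this proves Theorem B. $\blacksquare$
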